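\title{Non-variational Steklov eigenvalues of the $p$-Laplacian}

\begin{abstract}
We consider the Steklov-type problem $\Delta_p u=|u|^{p-2}u$ in $\Omega$, $|\nabla u|^{p-2}\partial u/\partial\nu=\lambda|u|^{p-2}u$ on $\partial\Omega$, in a smooth bounded domain $\Omega\subset\mathbb R^N$, and ask whether the Ljusternik--Schnirelmann sequence $(\lambda_k)$ contains every eigenvalue. For $p=2$ it does. For every $N\ge2$, every $p\ne2$ and every $n$ we construct a smooth domain with at least $n$ eigenvalues in $(\lambda_2,\lambda_4)$ that differ from every $\lambda_k$. The domains are thin solid tori of slightly variable thickness, and the eigenvalues are found by constrained minimization in a symmetry class.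
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be a bounded domain (open and connected) whose boundary is of class at least $C^2$, and let $1<p<\infty$. With $\Delta_pu=\operatorname{div}(|\nabla u|^{p-2}\nabla u)$ and $\partial/\partial\nu$ the outer unit normal derivative, consider the Steklov-type eigenvalue problem
\begin{equation}\label{eq:steklov}
\begin{cases}
\Delta_pu=|u|^{p-2}u&\text{in }\Omega,\\[2pt]
|\nabla u|^{p-2}\dfrac{\partial u}{\partial\nu}=\lambda|u|^{p-2}u&\text{on }\partial\Omega .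
\end{cases}
\end{equation}
A real number $\lambda$ is an \emph{eigenvalue} of \eqref{eq:steklov} if there is $u\in W^{1,p}(\Omega)\setminus\{0\}$ such that
\begin{equation}\label{eq:weak}
\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla v+|u|^{p-2}uv=\lambda\int_{\partial\Omega}|u|^{p-2}uv\qquad\text{for all }v\in W^{1,p}(\Omega).
\end{equation}
Put
\[
E(u)=\int_\Omega|\nabla u|^p+|u|^p,\qquad B(u)=\int_{\partial\Omega}|u|^p .
\]
Taking $v=u$ in \eqref{eq:weak} gives $E(u)=\lambda B(u)$, and $E(u)>0$; so $\lambda>0$, $B(u)>0$ and $\lambda=E(u)/B(u)$. Equation \eqref{eq:weak} says that $E'(u)=\lambda B'(u)$. Since $(E/B)'=\bigl(E'-(E/B)B'\bigr)/B$, the eigenvalues are exactly the critical values of the quotient $E/B$ on the set where $B>0$. The quotient compares the $W^{1,p}$ norm of a function with the $L^p$ norm of its trace, and by homogeneity it is enough to study $E$ on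
\[
\mathcal M=\{u\in W^{1,p}(\Omega):B(u)=1\}.
\]

For $p=2$ the problem is linear, and the $k$-th eigenvalue is found by maximizing $E$ over the ellipsoid $W\cap\mathcal M$ and minimizing the result over $k$-dimensional subspaces $W$. For $p\ne2$ sums of eigenfunctions play no role, and Ljusternik--Schnirelmann theory replaces dimension by a topological count that only uses the symmetry $u\mapsto-u$. If $C$ is a closed set with $C=-C$ and $0\notin C$, its \emph{Krasnoselskii genus} $\gamma(C)$ is the least integer $m$ such that there is a continuous odd map $C\to\mathbb R^m\setminus\{0\}$ (with $\gamma(\emptyset)=0$, and $\gamma(C)=\infty$ if there is no such $m$). The unit sphere of a $k$-dimensional space has genus $k$. The \emph{variational spectrum} is the sequence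
\begin{equation}\label{eq:LS}
\lambda_k=\inf_{C\in\mathcal C_k}\ \sup_{u\in C}E(u),\qquad \mathcal C_k=\{C\subset\mathcal M:\ C\text{ compact},\ C=-C,\ \gamma(C)\ge k\}.
\end{equation}
We take the following known facts as given.
\begin{itemize}
\item[(K1)] Each $\lambda_k$ is an eigenvalue of \eqref{eq:steklov}, and $\lambda_1<\lambda_2\le\dots\le\lambda_k\le\dots\to+\infty$.
\item[(K2)] $\lambda_1=\min E/B$, the minimum taken over $u$ with $B(u)>0$; it is the only eigenvalue with a positive eigenfunction, and it is simple.
\item[(K3)] There is no eigenvalue strictly between $\lambda_1$ and $\lambda_2$.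
\end{itemize}

The question, posed in \cite{steklov}, is whether the variational sequence exhausts the spectrum: is every eigenvalue of \eqref{eq:steklov} equal to some $\lambda_k$, for every such $\Omega$ and every $p\in(1,\infty)$? There are reasons to hope so. It is true for $p=2$, and by (K2) and (K3) it is true up to the level $\lambda_2$ for every $p$. There is also a reason for doubt. Formula \eqref{eq:LS} uses only that $E$ is even, so it can only be expected to find those critical values that the topology of $\mathcal M$ forces on every even functional, while a given functional may have many more. The doubt is justified, and the failure occurs immediately above $\lambda_2$.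

\begin{theorem}\label{thm:main}
Let $N\ge2$.
\begin{itemize}
\item[(i)] If $p\in(1,\infty)$, $p\ne2$, then for every $n\in\mathbb N$ there is a bounded domain $\Omega\subset\mathbb R^N$ with $C^\infty$ boundary for which \eqref{eq:steklov} has at least $n$ distinct eigenvalues in $(\lambda_2,\lambda_4)$ that are different from every $\lambda_k$.
\item[(ii)] If $p=2$, then for every $\Omega$ every eigenvalue equals some $\lambda_k$.
\end{itemize}
Hence, for fixed $N$ and $p$, the variational sequence exhausts the spectrum for all $\Omega$ if and only if $p=2$.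
\end{theorem}

Section~\ref{sec:tools} recalls the standard facts that are used, and Section~\ref{sec:linear} proves (ii). Section~\ref{sec:toy} shows the mechanism behind (i) for an even function on a circle and describes how such a circle is planted in the Steklov problem. Sections~\ref{sec:circle}--\ref{sec:proof} carry this out.

\section{Genus, compactness and cones}\label{sec:tools}

Two properties of the genus are needed. The first gives lower bounds for $\lambda_k$ and the second gives upper bounds.
\begin{itemize}
\item[(G1)] If $\gamma(C)\ge k\ge2$ and $\Phi:C\to\mathbb R^{k-1}$ is continuous and odd, then $\Phi$ vanishes at some point of $C$. Otherwise $\gamma(C)\le k-1$ by definition.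
\item[(G2)] If $C$ is homeomorphic to the unit sphere $S^{k-1}\subset\mathbb R^k$ by an odd map, then $\gamma(C)=k$. The homeomorphism itself gives $\gamma(C)\le k$. The reverse inequality is Borsuk's theorem: every continuous odd map $S^{k-1}\to\mathbb R^{k-1}$ has a zero.
\end{itemize}

We write $p'=p/(p-1)$. From analysis we use the following, always for $1<p<\infty$ and for $\Omega$ as in Section~\ref{sec:intro}.
\begin{itemize}
\item[(A1)] $W^{1,p}$ is reflexive, so a bounded sequence has a weakly convergent subsequence. A bounded linear map between Banach spaces sends weakly convergent sequences to weakly convergent sequences.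
\item[(A2)] The embedding $W^{1,p}(\Omega)\to L^p(\Omega)$ and the trace $W^{1,p}(\Omega)\to L^p(\partial\Omega)$ are compact. On a bounded interval or a circle, $W^{1,p}$ functions are continuous and the embedding into $L^p$ is compact.
\item[(A3)] A convex continuous functional on a Banach space is sequentially weakly lower semicontinuous.
\item[(A4)] $L^p$ is uniformly convex; hence $a_i\rightharpoonup a$ in $L^p$ and $\|a_i\|_p\to\|a\|_p$ imply $a_i\to a$ in $L^p$.
\item[(A5)] For $a,b\in L^p$ with values in $\mathbb R^d$, the function $t\mapsto\int|a+tb|^p$ is differentiable at $0$ with derivative $p\int|a|^{p-2}a\cdot b$. This follows by dominated convergence, because the $t$-derivative of the integrand is bounded by $p(|a|+|b|)^{p-1}|b|\in L^1$ for $|t|\le1$.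
\end{itemize}

All quotients below are invariant under $v\mapsto tv$, $t\ne0$, so the natural constraint sets are invariant too. A subset $\mathcal K$ of a real vector space is called a \emph{cone} if $t\mathcal K\subset\mathcal K$ for all $t\in\mathbb R$. A nonempty cone is symmetric and contains $0$; it need not be convex. ``Weakly closed'' means sequentially weakly closed.

\section{The linear case $p=2$}\label{sec:linear}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $H=W^{1,2}(\Omega)$ with inner product $\langle u,v\rangle=\int_\Omega\nabla u\cdot\nabla v+uv$, so that $E(u)=\langle u,u\rangle$. Define $Q:H\to H$ by $\langle Qu,v\rangle=\int_{\partial\Omega}uv$ for all $v\in H$. The operator $Q$ is self-adjoint and nonnegative, $\langle Qu,u\rangle=B(u)$, and $Q$ is compact because the trace is compact. Its kernel consists of the functions with zero trace.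

The rank of $Q$ is infinite, because the space of traces is infinite-dimensional. To see this, note that a hyperplane $\{x_1=c\}$ is connected and unbounded since $N\ge2$, so it meets $\partial\Omega$ whenever it meets $\Omega$. Thus $x_1$ takes a whole interval of values on $\partial\Omega$, and the traces of $1,x_1,x_1^2,\dots$ are linearly independent.

Equation \eqref{eq:weak} reads $u=\lambda Qu$, and eigenvalues are positive. So $\lambda$ is an eigenvalue of \eqref{eq:steklov} if and only if $1/\lambda$ is a positive eigenvalue of $Q$. By the spectral theorem for compact self-adjoint operators, the eigenvalues of \eqref{eq:steklov}, counted with multiplicity, form an infinite sequence $\nu_1\le\nu_2\le\dots$, with $H$-orthogonal eigenfunctions $e_i$ whose closed span is $(\ker Q)^\perp$. Since $\int_{\partial\Omega}e_ie_k=\langle Qe_i,e_k\rangle=\nu_i^{-1}\langle e_i,e_k\rangle$, we can normalize so that $\int_{\partial\Omega}e_ie_k=\delta_{ik}$ and $\langle e_i,e_k\rangle=\nu_i\delta_{ik}$. Every $u\in H$ has the expansion $u=u_0+\sum_it_ie_i$ with $u_0\in\ker Q$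 and $t_i=\nu_i^{-1}\langle u,e_i\rangle=\int_{\partial\Omega}ue_i$, and
\[
B(u)=\langle Qu,u\rangle=\sum_it_i^2,\qquad E(u)=E(u_0)+\sum_i\nu_it_i^2 .
\]

\emph{$\lambda_k\le\nu_k$.} The set $\{\sum_{i\le k}t_ie_i:\sum_{i\le k}t_i^2=1\}\subset\mathcal M$ is compact and symmetric, it has genus $k$ by (G2), and $E\le\nu_k$ on it.

\emph{$\lambda_k\ge\nu_k$.} Let $C\in\mathcal C_k$. By (G1) the odd continuous map $u\mapsto(t_1,\dots,t_{k-1})$ vanishes at some $u\in C$ (for $k=1$ take any $u\in C$). For this $u$, $E(u)\ge\sum_{i\ge k}\nu_it_i^2\ge\nu_kB(u)=\nu_k$.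

So $\lambda_k=\nu_k$ for all $k$.
\end{proof}

\section{Even functions on a circle}\label{sec:toy}

The smallest symmetric set on which \eqref{eq:LS} can miss a critical value is a circle. Let $F$ be an even $C^1$ function on the unit circle $S^1\subset\mathbb C$. Evenness means that $F(e^{\mathrm i\sigma/2})=f(\sigma)$ for a $2\pi$-periodic function $f$, and the critical values of $F$ are those of $f$. A nonempty compact symmetric set $C\ne S^1$ misses a pair $\pm z_0$, and $z\mapsto\operatorname{Im}(z\bar z_0)$ is an odd function without zeros on $C$, so $\gamma(C)=1$. The whole circle has genus $2$. The analog of \eqref{eq:LS} therefore produces exactly two levels, $\min f$ and $\max f$.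

If $F$ is the restriction of a quadratic form $ax^2+2bxy+cy^2$, then
\begin{equation}\label{eq:quadratic}
f(\sigma)=\frac{a+c}2+\frac{a-c}2\cos\sigma+b\sin\sigma .
\end{equation}
Only the first harmonic occurs, and $\min f$ and $\max f$ are the only critical values. This is the case $p=2$. Higher harmonics change the picture.

\begin{example}\label{ex:toy}
Let $f(\sigma)=\cos3\sigma+\frac12\cos\sigma=4c^3-\frac52c$ with $c=\cos\sigma$. Critical points occur where $\sin\sigma=0$ or $12c^2=\frac52$, and the critical values are $\pm\frac32$ and $\pm\frac53\sqrt{5/24}$. The min-max levels are $\pm\frac32$, and the other two values are missed. The value $-\frac53\sqrt{5/24}$ can be detected without solving any equation. On the arc $I=[0,2\pi/3]$ the function $f$ equals $\frac32$ and $\frac34$ at the endpoints and $-\frac34$ at the midpoint. So $\min_If$ is attained in the interior of $I$ and is a critical value. Since this argument rests on a strict inequality between the minimum over $I$ and the minimum over its endpoints, it survives small perturbations of $f$.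
\end{example}

The proof of Theorem~\ref{thm:main}(i) realizes this example, with $\cos j\sigma$ for a large $j$ in place of $\cos3\sigma$, inside the Steklov problem.

\emph{Reduction to one dimension.} Let $\Omega$ be a tube of radius $\varepsilon h(s)$ around a circle of length $\ell$ with arclength $s$. The cross-section has volume proportional to $(\varepsilon h)^{N-1}$ and its boundary has measure proportional to $(\varepsilon h)^{N-2}$. For functions $v(s)$ that are constant on cross-sections, $E/B$ is therefore close to $\frac{\varepsilon}{N-1}$ times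
\[
\int h^{N-1}(|v'|^p+|v|^p)\,ds\Big/\int h^{N-2}|v|^p\,ds .
\]

\emph{A circle of minimizers.} For $h\equiv1$ this quotient is invariant under translations of $s$. Its minimum is $1$, attained by constants. Among functions with $v(s+\ell/2)=-v(s)$ the constants are absent, and the normalized minimizers are the translates $\varphi_\theta$ of one function $\varphi$. They form a symmetric circle. The restriction to this class costs nothing if $\Omega$ is symmetric under a half-turn.

\emph{Splitting the level.} For $h=1+\delta w$ the quotient on the circle $\{\varphi_\theta\}$ is, to first order in $\delta$, a constant plus $\delta$ times the convolution of $w$ with a multiple of $|\varphi|^p$. For $p=2$ the function $\varphi^2$ has only a first harmonic and we are in the situation \eqref{eq:quadratic}. For $p\ne2$ the function $|\varphi|^p$ has infinitely many harmonics, and $w$ can be chosen so that the convolution has as many wells as we like, all of different depths.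

\emph{From wells to eigenvalues.} One would like to follow each well through the two limits $\delta\to0$, $\varepsilon\to0$ by linearization. But the second derivative of $|t|^p$ at $t=0$ does not exist for $p<2$ and vanishes for $p>2$, and both $\varphi$ and $\varphi'$ have zeros. We use the argument of Example~\ref{ex:toy} instead. We minimize over a weakly closed cone that extends an arc $I$ of the circle, and we show that the minimum over the boundary of the cone is strictly larger. Only convergence of minimum values is needed.

\emph{Counting.} All the eigenvalues so obtained lie below $\lambda_4$, by (G1), and below $\lambda_4$ there are at most three variational values.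

From now on $N\ge2$, $p\in(1,\infty)$ and $n\in\mathbb N$ are fixed. The parameters are chosen in the order $\ell$, $j$ (hence $w$), $\delta$, $\varepsilon$.

\section{Constant thickness: a circle of minimizers}\label{sec:circle}

Let $\ell>0$, $S=\mathbb R/\ell\mathbb Z$, and
\[
X=\{v\in W^{1,p}(S):v(s+\ell/2)=-v(s)\},\qquad R_0(v)=\frac{\int_S|v'|^p+|v|^p}{\int_S|v|^p}\quad(v\in W^{1,p}(S)\setminus\{0\}).
\]
A function in $X$ vanishes at two opposite points of $S$, so the minimization of $R_0$ on $X$ reduces to a Dirichlet problem on an interval of length $\ell/2$. Let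
\[
\kappa=\kappa(\ell)=\min\Big\{\int_0^{\ell/2}|v'|^p\Big/\int_0^{\ell/2}|v|^p:\ v\in W^{1,p}_0(0,\ell/2)\setminus\{0\}\Big\}.
\]
The minimum exists: a minimizing sequence with $\int|v|^p=1$ is bounded, a weak limit keeps the normalization by (A2), and the numerator is weakly lower semicontinuous by (A3). It is positive because a minimizer is not constant. The substitution $v(s)\mapsto v(\ell s/2d)$ shows that
\begin{equation}\label{eq:scaling}
\text{the minimum on an interval of length }d\text{ is }\kappa\,(\ell/2d)^p,\qquad\text{and}\qquad\kappa(\ell)=\kappa(1)\ell^{-p}.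
\end{equation}

\begin{lemma}\label{lem:dirichlet}
The minimizers for $\kappa$ are the nonzero multiples of one function $v\in C^1([0,\ell/2])$ with $v>0$ on $(0,\ell/2)$. It satisfies $v(\ell/2-s)=v(s)$, $v'>0$ on $[0,\ell/4)$ and $v'(\ell/4)=0$. The function $\psi=|v'|^{p-2}v'$ is $C^1$ with $\psi'=-\kappa v^{p-1}$, and $(p-1)|v'|^p+\kappa v^p=\kappa\,v(\ell/4)^p$ on $[0,\ell/2]$.
\end{lemma}

\begin{proof}
Let $v$ be any minimizer and $\psi=|v'|^{p-2}v'$. For $\zeta\in C_c^\infty(0,\ell/2)$ the function $t\mapsto\int|v'+t\zeta'|^p-\kappa\int|v+t\zeta|^p$ is nonnegative and vanishes at $t=0$. By (A5), $\int\psi\zeta'=\kappa\int|v|^{p-2}v\zeta$, that is, $\psi'=-\kappa|v|^{p-2}v$ in the sense of distributions. The right side is continuous on $[0,\ell/2]$, so $\psi\in C^1([0,\ell/2])$ and $v'=|\psi|^{p'-2}\psi$ is continuous. Since $|v'|^p=|\psi|^{p'}$ and $t\mapsto|t|^{p'}$ is $C^1$,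
\[
\frac d{ds}\Big(\frac1{p'}|\psi|^{p'}+\frac\kappa p|v|^p\Big)=v'\big(\psi'+\kappa|v|^{p-2}v\big)=0 .
\]
Multiplying by $p$, we get the first integral $(p-1)|v'|^p+\kappa|v|^p=\eta$ with a constant $\eta$, and $\eta>0$ because $v\not\equiv0$.

The function $|v|$ lies in $W^{1,p}_0$ and has the same quotient, so it is a minimizer too. Hence it is $C^1$ and has its own positive constant. At an interior zero $|v|$ would have a minimum, so its derivative would vanish there and the constant would be $0$. Thus $v$ has no interior zero, and we may assume $v>0$ on $(0,\ell/2)$.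

Now $\psi$ is strictly decreasing. At the endpoints $|v'|^p=\eta/(p-1)>0$, so $v'(0)>0>v'(\ell/2)$. Hence there is $s_0\in(0,\ell/2)$ with $v'>0$ on $[0,s_0)$, $v'(s_0)=0$ and $v'<0$ on $(s_0,\ell/2]$, and $\kappa v(s_0)^p=\eta$. Let $M=v(s_0)$ and
\[
G(t)=\int_0^t\Big(\frac{p-1}{\eta-\kappa\tau^p}\Big)^{1/p}d\tau,\qquad0\le t\le M,
\]
a strictly increasing function that depends only on $\eta$. By the first integral, $\frac d{ds}G(v(s))=1$ on $[0,s_0)$ and $=-1$ on $(s_0,\ell/2]$. So $G(v(s))=s$ on $[0,s_0]$ and $G(v(s))=\ell/2-s$ on $[s_0,\ell/2]$. At $s=s_0$ this gives $s_0=G(M)=\ell/2-s_0$, so $s_0=\ell/4$. The two formulas show that $v$ is symmetric about $\ell/4$ and is determined by $\eta$. Since $cv$ has constant $c^p\eta$ for $c>0$, any two positive minimizers are proportional.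
\end{proof}

Let $\varphi$ be a positive minimizer on $(0,\ell/2)$, extended to $S$ by $\varphi(s+\ell/2)=-\varphi(s)$ and normalized by $\int_S|\varphi|^p=1$; then $\int_S|\varphi'|^p=\kappa$. It is odd, because $\varphi(-s)=-\varphi(\ell/2-s)=-\varphi(s)$ for $0\le s\le\ell/2$, and it is $C^1$ on $S$. With $M=\varphi(\ell/4)$,
\begin{equation}\label{eq:first}
(p-1)|\varphi'|^p+\kappa|\varphi|^p=\kappa M^p\qquad\text{on }S.
\end{equation}
Write $\varphi_\theta(s)=\varphi(s-\theta)$ for $\theta\in S$, and note that $\varphi_{\theta+\ell/2}=-\varphi_\theta$.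

\begin{lemma}\label{lem:X}
$R_0(v)\ge1+\kappa$ for all $v\in X\setminus\{0\}$, with equality if and only if $v=c\,\varphi_\theta$ for some $c\ne0$ and $\theta\in S$.
\end{lemma}

\begin{proof}
Since $v$ is continuous and $v(\ell/2)=-v(0)$, it has a zero $z$, and $v(z+\ell/2)=0$ as well. So $v|_{[z,z+\ell/2]}\in W_0^{1,p}(z,z+\ell/2)$, and the integrals of $|v|^p$ and $|v'|^p$ over $S$ are twice those over $[z,z+\ell/2]$. This gives the inequality. Equality holds exactly when the restriction is a minimizer, that is, by Lemma~\ref{lem:dirichlet}, when $v=c\,\varphi_z$ on $[z,z+\ell/2]$ and hence on $S$.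
\end{proof}

The response of the circle $\{\varphi_\theta\}$ to a change of thickness is governed by the Fourier series of $g=|\varphi|^p$. This function is continuous, even and $\ell/2$-periodic. With the fundamental frequency $\omega=4\pi/\ell$ put
\[
c_m=\int_Sg(s)\cos(m\omega s)\,ds,\qquad m\ge1 .
\]
For $p=2$, Lemma~\ref{lem:dirichlet} gives $\varphi''=-\kappa\varphi$, so $\kappa=(2\pi/\ell)^2$, $\varphi=\sqrt{2/\ell}\,\sin(2\pi s/\ell)$ and $g=\ell^{-1}(1-\cos\omega s)$; then $c_1=-\frac12$ and $c_m=0$ for $m\ge2$. Part (b) of the next lemma is the only place where $p\ne2$ is used.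

\begin{lemma}\label{lem:fourier}
\begin{itemize}
\item[(a)] $c_1<0$.
\item[(b)] If $p\ne2$, then $c_m\ne0$ for infinitely many $m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both $g$ and $\cos\omega s$ are even and $\ell/2$-periodic, and $\cos\omega(\ell/4-s)=-\cos\omega s$. Hence
\[
c_1=4\int_0^{\ell/4}g(s)\cos(\omega s)\,ds=4\int_0^{\ell/8}\big(g(s)-g(\ell/4-s)\big)\cos(\omega s)\,ds<0,
\]
because $g$ is strictly increasing on $[0,\ell/4]$ and $\cos\omega s>0$ on $[0,\ell/8)$.

(b) Suppose that only finitely many $c_m$ are nonzero. The sine coefficients of the even function $g$ vanish, and a continuous periodic function is determined by its Fourier coefficients. So $g$ is a trigonometric polynomial, hence real-analytic. If an analytic function satisfies $C|\tau|^\alpha(1+o(1))$ as $\tau\to0$ with $C>0$ and $\alpha>0$, then comparison with the leading Taylor term $a\tau^m$ for $\tau>0$ gives $\alpha=m$, and comparison of signs for $\tau<0$ shows that $m$ is even. We apply this at a zero and at a maximum of $g$.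

Near $0$ we have $g(s)=\varphi'(0)^p|s|^p(1+o(1))$ with $\varphi'(0)>0$. So $p$ is an even positive integer.

Near $\ell/4$ the function $\psi=|\varphi'|^{p-2}\varphi'$ is $C^1$ with $\psi(\ell/4)=0$ and $\psi'(\ell/4)=-\kappa M^{p-1}$. By \eqref{eq:first},
\[
M^p-g(\ell/4+\tau)=\frac{p-1}\kappa\,|\psi(\ell/4+\tau)|^{p'}=\frac{p-1}\kappa(\kappa M^{p-1})^{p'}|\tau|^{p'}(1+o(1)).
\]
So $p'$ is an even positive integer as well.

Thus $p,p'\ge2$, and $\frac1p+\frac1{p'}=1$ forces $p=2$.
\end{proof}

\section{Variable thickness in one dimension}\label{sec:weighted}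

\subsection{The weighted quotient}
Let $w\not\equiv0$ be a smooth $\ell/2$-periodic function on $S$ with $\int_Sw=0$, to be chosen below. For $0\le\delta<1/(2\|w\|_\infty)$ put $h=h_\delta=1+\delta w$, so that $\frac12\le h\le\frac32$, and
\[
R_\delta(v)=\frac{\int_Sh^{N-1}(|v'|^p+|v|^p)}{\int_Sh^{N-2}|v|^p}\qquad(v\in W^{1,p}(S)\setminus\{0\}).
\]
For a weakly closed cone $\mathcal K\subset W^{1,p}(S)$, $\mathcal K\ne\{0\}$, nonempty, let
\[
m_\delta(\mathcal K)=\min_{\mathcal K\setminus\{0\}}R_\delta .
\]
The minimum is attained. Since $\mathcal K$ is a cone, there is a minimizing sequence with $\int_Sh^{N-2}|v|^p=1$, and it is bounded in $W^{1,p}(S)$. A weak limit of a subsequence lies in $\mathcal K$ and keeps the normalization by (A2), and the numerator is weakly lower semicontinuous by (A3).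

\begin{lemma}\label{lem:expansion}
With $C_0=(2N-3)\|w\|_\infty$,
\begin{equation}\label{eq:compare}
R_\delta(v)\ge(1-C_0\delta)R_0(v)\qquad\text{for all }v\in W^{1,p}(S)\setminus\{0\}.
\end{equation}
For every $C>0$, uniformly for $v$ with $\int_S|v|^p=1$ and $\int_S|v'|^p\le C$,
\begin{equation}\label{eq:expand}
R_\delta(v)=R_0(v)+\delta D(v)+O(\delta^2),
\end{equation}
where $D(v)=(N-1)\int_Sw(|v'|^p+|v|^p)-(N-2)R_0(v)\int_Sw|v|^p$.
\end{lemma}

\begin{proof}
Let $x=\delta\|w\|_\infty<\frac12$. Then $R_\delta\ge(1-x)^{N-1}(1+x)^{-(N-2)}R_0$, and $(1+x)^{-1}\ge1-x$ and Bernoulli's inequality give $(1-x)^{N-1}(1+x)^{-(N-2)}\ge(1-x)^{2N-3}\ge1-(2N-3)x$.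

For \eqref{eq:expand}, use $h^m=1+m\delta w+O(\delta^2)$ uniformly in $s$, for $m=N-1$ and $m=N-2$. The numerator of $R_\delta(v)$ is $R_0(v)+\delta\beta_1+O(\delta^2)$ with $\beta_1=(N-1)\int_Sw(|v'|^p+|v|^p)$, and the denominator is $1+\delta\beta_2+O(\delta^2)$ with $\beta_2=(N-2)\int_Sw|v|^p$. The numbers $R_0(v),\beta_1,\beta_2$ and the implied constants are bounded in terms of $C,N,w$, and the quotient is $R_0(v)+\delta(\beta_1-R_0(v)\beta_2)+O(\delta^2)$.
\end{proof}

\subsection{The first-order term and the choice of $w$}
On the circle of minimizers, the first integral removes the derivative from $D$. By \eqref{eq:first}, $|\varphi_\theta'|^p=\kappa(M^p-|\varphi_\theta|^p)/(p-1)$, and the constant term drops out because $\int_Sw=0$. Since $R_0(\varphi_\theta)=1+\kappa$,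
\begin{equation}\label{eq:conv}
D(\varphi_\theta)=A\int_Sw(s)g(s-\theta)\,ds,
\end{equation}
where
\[
A=(N-1)\Big(1-\frac\kappa{p-1}\Big)-(N-2)(1+\kappa)=1-\kappa\Big[\frac{N-1}{p-1}+N-2\Big].
\]
If $A=0$, the thickness has no first-order effect on the circle. The bracket is positive and $\kappa(\ell)=\kappa(1)\ell^{-p}$, so this happens for exactly one value of $\ell$. \emph{We fix $\ell$ with $A\ne0$.} If $p=2$, then \eqref{eq:conv} equals $-A\ell^{-1}\int_Sw(s)\cos\omega(s-\theta)\,ds$, a combination of $\cos\omega\theta$ and $\sin\omega\theta$ as in \eqref{eq:quadratic}, whatever $w$ is.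

From here on $p\ne2$. By Lemma~\ref{lem:fourier}(b) \emph{we fix $j$ with $c_j\ne0$ and $q:=\lfloor j/2\rfloor\ge n+2$}, and we set
\[
w(s)=\frac1A\Big(\frac{\cos(j\omega s)}{c_j}+\frac{\cos(\omega s)}{2c_1}\Big).
\]
This function is smooth, $\ell/2$-periodic, nonzero and has mean zero. Since $g$ is even,
\[
\int_S\cos(m\omega s)g(s-\theta)\,ds=\int_S\cos\big(m\omega(t+\theta)\big)g(t)\,dt=c_m\cos(m\omega\theta),
\]
and \eqref{eq:conv} becomes
\begin{equation}\label{eq:f}
D(\varphi_\theta)=f(\omega\theta),\qquad f(\sigma)=\cos(j\sigma)+\tfrac12\cos\sigma .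
\end{equation}
The term $\cos j\sigma$ creates $j$ wells, all of depth $-1$. The term $\frac12\cos\sigma$ is too small to destroy them and makes the depths different. As $f$ is even, only the wells in $[0,\pi]$ are used. For $r=1,\dots,q$ let
\[
I_r=\Big[\frac{2(r-1)\pi}j,\frac{2r\pi}j\Big]\subset[0,\pi],\qquad\partial I_r=\Big\{\frac{2(r-1)\pi}j,\frac{2r\pi}j\Big\}.
\]

\begin{lemma}\label{lem:wells}
$\min_{I_r}f\le-\frac12<\frac12\le\min_{\partial I_r}f$ for each $r$, and $\min_{I_1}f>\min_{I_2}f>\dots>\min_{I_q}f$.
\end{lemma}

\begin{proof}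
At the endpoints of $I_r$ we have $\cos j\sigma=1$, so $f\ge\frac12$; at the midpoint $\cos j\sigma=-1$, so $f\le-\frac12$. If $r<q$ and $f|_{I_r}$ is minimal at $\sigma$, then $\sigma'=\sigma+2\pi/j\in I_{r+1}$, $\cos j\sigma'=\cos j\sigma$, and $\cos\sigma'<\cos\sigma$ because $0\le\sigma<\sigma'\le\pi$. So $f(\sigma')<f(\sigma)$.
\end{proof}

\subsection{Sectors}
The arcs $I_r$ live on the circle $\{\varphi_\theta\}$, while minimizers of $R_\delta$ only lie near it. We need constraint sets in $X$ that cut the circle in a given arc and that pass to weak limits. A linear map to the plane provides them. Since $\varphi$ is odd, and $\varphi$ and $\sin(2\pi s/\ell)$ both change sign under $s\mapsto s+\ell/2$,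
\[
\int_S\varphi(s)e^{2\pi\mathrm is/\ell}ds=\mathrm i\beta,\qquad\beta=2\int_0^{\ell/2}\varphi(s)\sin(2\pi s/\ell)\,ds>0 .
\]
Define the bounded real-linear map
\[
P:W^{1,p}(S)\to\mathbb C,\qquad P(v)=\frac1{\mathrm i\beta}\int_Sv(s)e^{2\pi\mathrm is/\ell}ds .
\]
Substituting $s=t+\theta$ gives $P(\varphi_\theta)=e^{2\pi\mathrm i\theta/\ell}=e^{\mathrm i\omega\theta/2}$, so $P$ identifies $\{\varphi_\theta\}$ with the unit circle of Section~\ref{sec:toy}. For a nonempty closed set $I\subset\mathbb R/2\pi\mathbb Z$ let
\[
K(I)=\{te^{\mathrm i\sigma/2}:t\in\mathbb R,\ \sigma\in I\}\subset\mathbb C,\qquad\mathcal K(I)=\{v\in X:P(v)\in K(I)\}.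
\]
The set $K(I)$ is well defined, because $e^{\mathrm i\sigma/2}$ only changes sign under $\sigma\mapsto\sigma+2\pi$. It is a cone, and it is closed because $I$ is compact. The number $\pm e^{\mathrm i\omega\theta/2}$ is a real multiple of $e^{\mathrm i\sigma/2}$ exactly when $(\omega\theta-\sigma)/2\in\pi\mathbb Z$, so
\begin{equation}\label{eq:sector}
\pm\varphi_\theta\in\mathcal K(I)\iff\omega\theta\in I\pmod{2\pi}.
\end{equation}
Since $X$ is a closed subspace and $P$ is weakly continuous, $\mathcal K(I)$ is a weakly closed cone, and it contains some $\varphi_\theta$. So $m_\delta(\mathcal K(I))$ is defined.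

\begin{lemma}\label{lem:delta}
For every nonempty closed $I\subset\mathbb R/2\pi\mathbb Z$,
\[
m_\delta(\mathcal K(I))=1+\kappa+\delta\min_If+o(\delta)\qquad(\delta\to0^+).
\]
\end{lemma}

\begin{proof}
\emph{Upper bound.} Take $\theta$ such that $\omega\theta\in I$ minimizes $f$ on $I$. Then $\varphi_\theta\in\mathcal K(I)$, and \eqref{eq:expand} and \eqref{eq:f} give $m_\delta(\mathcal K(I))\le1+\kappa+\delta\min_If+O(\delta^2)$.

\emph{Lower bound.} It suffices to show that every sequence $\delta\to0^+$ has a subsequence along which $\liminf\,[m_\delta(\mathcal K(I))-(1+\kappa)]/\delta\ge\min_If$. The difficulty is that $D$ contains $\int w|v'|^p$ with $w$ of both signs, so weak convergence of minimizers is not enough; we have to prove strong convergence. Let $u_\delta$ be minimizers with $\int_S|u_\delta|^p=1$. By Lemma~\ref{lem:X}, \eqref{eq:compare} and the upper bound,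
\[
1+\kappa\le R_0(u_\delta)\le\frac{R_\delta(u_\delta)}{1-C_0\delta}\le1+\kappa+O(\delta).
\]
So $\int_S|u_\delta'|^p\to\kappa$ and $u_\delta$ is bounded in $W^{1,p}(S)$. Along a subsequence $u_\delta\rightharpoonup u_0\in\mathcal K(I)$, with $u_\delta\to u_0$ in $L^p(S)$ and $\int_S|u_0|^p=1$. By (A3), $R_0(u_0)\le1+\kappa$. Lemma~\ref{lem:X} and the normalization give $u_0=\pm\varphi_{\theta_0}$, and $\omega\theta_0\in I$ by \eqref{eq:sector}. Moreover $\int_S|u_0'|^p=\kappa$, so $u_\delta'\rightharpoonup u_0'$ in $L^p$ with convergence of norms, and (A4) gives $u_\delta\to u_0$ strongly in $W^{1,p}(S)$. The functional $D$ is even and continuous for this convergence, so $D(u_\delta)\to f(\omega\theta_0)\ge\min_If$. By \eqref{eq:expand} and Lemma~\ref{lem:X},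
\[
m_\delta(\mathcal K(I))=R_\delta(u_\delta)\ge1+\kappa+\delta D(u_\delta)-O(\delta^2).\qedhere
\]
\end{proof}

We abbreviate
\[
K_r=K(I_r),\qquad\partial K_r=K(\partial I_r),\qquad\mathcal K_r=\mathcal K(I_r),\qquad\mathcal K_r^\partial=\mathcal K(\partial I_r).
\]
The set $K_r$ is a closed double sector of opening $\pi/j<\pi$, and $\partial K_r$ is the pair of lines that bound it; see Figure~\ref{fig:sector}. A point of $K_r\setminus\partial K_r$ has the form $te^{\mathrm i\sigma/2}$ with $t\ne0$ and $\sigma$ in the interior of $I_r$, so it is an interior point of $K_r$. The vertex $0$ belongs to $\partial K_r$, so functions with $P(v)=0$, whose position relative to the circle is undefined, count as boundary points and need no separate treatment.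

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!25] (0,0) -- (30:1.8) arc (30:60:1.8) -- cycle;
\fill[gray!25] (0,0) -- (210:1.8) arc (210:240:1.8) -- cycle;
\draw[->] (-2,0) -- (2,0);
\draw[->] (0,-1.9) -- (0,1.9);
\draw (0,0) circle (1);
\draw[thick] (210:1.8) -- (30:1.8);
\draw[thick] (240:1.8) -- (60:1.8);
\draw[ultra thick] (30:1) arc (30:60:1);
\draw[ultra thick] (210:1) arc (210:240:1);
\node at (45:1.45) {$K_2$};
\node at (225:1.45) {$K_2$};
\node at (20:1.95) {$\partial K_2$};
\end{tikzpicture}
\caption{The double sector $K_2\subset\mathbb C$ for $j=6$ (shaded), bounded by the two lines $\partial K_2$ through the origin at angles $\pi/6$ and $\pi/3$. The unit circle is the image under $P$ of the circle of minimizers $\varphi_\theta$; the heavy arcs are the images of the $\varphi_\theta$ with $\omega\theta\in I_2=[\pi/3,2\pi/3]$ modulo $2\pi$.}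
\label{fig:sector}
\end{figure}

\subsection{A barrier below the fourth level}
To bound $\lambda_4$ from below by (G1) we need three linear functionals on all of $W^{1,p}(S)$, with no symmetry imposed, on whose common kernel the quotient is well above $1+\kappa$. The function $\varphi$ has two zeros at distance $\ell/2$. Three well-spread zeros cut $S$ into shorter intervals and cost more by \eqref{eq:scaling}. We force zeros by averages over short arcs, which will also make sense on the $N$-dimensional domain. Let $J_1,J_2,J_3\subset S$ be the closed arcs of length $\ell/12$ centered at $0,\ell/3,2\ell/3$, and let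
\[
\mathcal J=\Big\{v\in W^{1,p}(S):\int_{J_i}v=0,\ i=1,2,3\Big\},
\]
a closed linear subspace of codimension $3$, hence a weakly closed cone different from $\{0\}$.

\begin{lemma}\label{lem:barrier}
$\liminf_{\delta\to0^+}m_\delta(\mathcal J)\ge1+\kappa(6/5)^p>1+\kappa$.
\end{lemma}

\begin{proof}
A function $v\in\mathcal J$ is continuous and has a zero in each of the disjoint arcs $J_i$. These zeros divide $S$ into three intervals of length at most $\ell/3+\ell/12=5\ell/12$, at whose endpoints $v$ vanishes. By \eqref{eq:scaling}, $\int|v'|^p\ge\kappa(6/5)^p\int|v|^p$ on each interval. Adding, $R_0(v)\ge1+\kappa(6/5)^p$ for $v\ne0$, and \eqref{eq:compare} finishes the proof.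
\end{proof}

The value $\ell/12$ only serves to make $\ell/3+\ell/12$ smaller than $\ell/2$.

\begin{proposition}\label{prop:1d}
There is $\delta\in(0,1/(2\|w\|_\infty))$ such that
\begin{equation}\label{eq:ineq1d}
m_\delta(\mathcal K_r)<m_\delta(\mathcal K_r^\partial)\quad(1\le r\le q),\qquad m_\delta(\mathcal K_q)<\dots<m_\delta(\mathcal K_1)<m_\delta(\mathcal J).
\end{equation}
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:delta} to the finitely many sets $I_r$ and $\partial I_r$. By Lemma~\ref{lem:wells} the coefficients of $\delta$ are strictly ordered as required, so all inequalities but the last hold for small $\delta$. The last holds for small $\delta$ because $m_\delta(\mathcal K_1)\to1+\kappa$ and by Lemma~\ref{lem:barrier}.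
\end{proof}

\emph{We fix such a $\delta$}, and with it the smooth $\ell/2$-periodic function $h$.

\section{Thin solid tori}\label{sec:tori}

\subsection{The domains}
Let $\rho=\ell/2\pi$, $\mathbf e(s)=(\cos\frac s\rho,\sin\frac s\rho)$, and let $\mathbb B$ be the open unit ball of $\mathbb R^{N-1}$, with points $y=(y_1,y')$, $y'\in\mathbb R^{N-2}$. For $N=2$, $\mathbb B=(-1,1)$ and $y'$ is absent. For $0<\varepsilon<\rho/(2\max h)$ put
\[
\Psi_\varepsilon(s,y)=\big((\rho+\varepsilon h(s)y_1)\mathbf e(s),\ \varepsilon h(s)y'\big)\in\mathbb R^2\times\mathbb R^{N-2},\qquad\Omega_\varepsilon=\Psi_\varepsilon(S\times\mathbb B).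
\]
For $N=2$ this is an annular region of width $2\varepsilon h(s)$ around the circle of radius $\rho$, and for $N=3$ a solid torus with circular cross-sections of radius $\varepsilon h(s)$. The map $\Psi_\varepsilon$ is the composition of the diffeomorphism $(s,y)\mapsto(s,z)$, $z=\varepsilon h(s)y$, of $S\times\mathbb R^{N-1}$ with the cylindrical coordinates $(s,z)\mapsto((\rho+z_1)\mathbf e(s),z')$, which are a diffeomorphism on $\{z_1>-\rho\}$. On $S\times\overline{\mathbb B}$ we have $|z_1|<\rho/2$. So $\Psi_\varepsilon$ is a smooth diffeomorphism from a neighborhood of the compact set $S\times\overline{\mathbb B}$ onto an open subset of $\mathbb R^N$, and $\Omega_\varepsilon$ is a bounded domain with $C^\infty$ boundary $\Psi_\varepsilon(S\times\partial\mathbb B)$. For each fixed $\varepsilon$ the map $u\mapsto U=u\circ\Psi_\varepsilon$ is an isomorphism from $W^{1,p}(\Omega_\varepsilon)$ onto $W^{1,p}(S\times\mathbb B)$; in particular (A2) holds on the fixed cylinder $S\times\mathbb B$, with trace on $S\times\partial\mathbb B$.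

Let $T(x_1,x_2,x'')=(-x_1,-x_2,x'')$ be the half-turn. Since $h$ is $\ell/2$-periodic and $\mathbf e(s+\ell/2)=-\mathbf e(s)$,
\begin{equation}\label{eq:halfturn}
\Psi_\varepsilon(s+\ell/2,y)=T\Psi_\varepsilon(s,y),
\end{equation}
so $T\Omega_\varepsilon=\Omega_\varepsilon$. The counterpart of $X$ is the closed subspace
\[
V_\varepsilon=\{u\in W^{1,p}(\Omega_\varepsilon):u\circ T=-u\}.
\]
The constraints of Section~\ref{sec:weighted} are transferred to $\Omega_\varepsilon$ through the cross-sectional average
\[
\bar U(s)=\frac1{|\mathbb B|}\int_{\mathbb B}U(s,y)\,dy .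
\]
For smooth $U$ the derivative $\bar U'$ is the average of $\partial_sU$, and Jensen's inequality gives $\int_S|\bar U|^p+|\bar U'|^p\le|\mathbb B|^{-1}\int_S\int_{\mathbb B}|U|^p+|\partial_sU|^p$. By density, $U\mapsto\bar U$ is bounded and linear from $W^{1,p}(S\times\mathbb B)$ to $W^{1,p}(S)$, hence weakly continuous. By \eqref{eq:halfturn}, $u\in V_\varepsilon$ means $U(s+\ell/2,y)=-U(s,y)$, and then $\bar U\in X$.

\subsection{The functionals on the cylinder}
Put
\[
a_\varepsilon=1+\frac{\varepsilon h(s)y_1}\rho,\qquad b_\varepsilon=\big(a_\varepsilon^2+\varepsilon^2h'(s)^2\big)^{1/2}.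
\]
Then $\frac12\le a_\varepsilon\le\frac32$ on $S\times\overline{\mathbb B}$, and $a_\varepsilon,b_\varepsilon\to1$ uniformly as $\varepsilon\to0$. Since $\mathbf e'\perp\mathbf e$ and $|\mathbf e'|=1/\rho$, the Euclidean metric in the coordinates $(s,z)$ is $a_\varepsilon^2ds^2+|dz|^2$, with $a_\varepsilon=1+z_1/\rho$. If $\tilde u(s,z)$ represents $u$ in these coordinates, then $|\nabla u|^2=a_\varepsilon^{-2}|\partial_s\tilde u|^2+|\nabla_z\tilde u|^2$, and the volume element is $a_\varepsilon\,ds\,dz=a_\varepsilon(\varepsilon h)^{N-1}ds\,dy$. Differentiating $U(s,y)=\tilde u(s,\varepsilon h(s)y)$ gives $\nabla_yU=\varepsilon h\nabla_z\tilde u$ and $\partial_sU=\partial_s\tilde u+\varepsilon h'y\cdot\nabla_z\tilde u$, so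
\[
\partial_s\tilde u=\Gamma U:=\partial_sU-\frac{h'}h\,y\cdot\nabla_yU,\qquad\nabla_z\tilde u=(\varepsilon h)^{-1}\nabla_yU .
\]
Therefore
\begin{equation}\label{eq:E}
E(u)=\varepsilon^{N-1}\int_S\int_{\mathbb B}h^{N-1}a_\varepsilon\Big(\Big[a_\varepsilon^{-2}|\Gamma U|^2+(\varepsilon h)^{-2}|\nabla_yU|^2\Big]^{p/2}+|U|^p\Big)dy\,ds .
\end{equation}
The boundary is parametrized by $(s,y)\in S\times\partial\mathbb B$ through $z=\varepsilon h(s)y$. In the orthonormal frame $a_\varepsilon^{-1}\partial_s,\partial_{z_1},\dots,\partial_{z_{N-1}}$ the tangent vector in the $s$-direction is $(a_\varepsilon,\varepsilon h'y)$, of length $b_\varepsilon$, and the tangent vectors along $\partial\mathbb B$ are $(0,\varepsilon h\tau)$ with $\tau\perp y$. The first is orthogonal to the others, so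
\begin{equation}\label{eq:B}
B(u)=\varepsilon^{N-2}\int_S\int_{\partial\mathbb B}h^{N-2}b_\varepsilon|U|^p\,d\mathcal H(y)\,ds,
\end{equation}
where $\mathcal H$ is the surface measure on $\partial\mathbb B$ (counting measure on $\{\pm1\}$ if $N=2$). Its total mass is $|\partial\mathbb B|=(N-1)|\mathbb B|$. The rescaled quotient is
\[
\mathcal R_\varepsilon(u)=\frac{N-1}\varepsilon\,\frac{E(u)}{B(u)} .
\]

\subsection{Convergence of constrained minima}
The factor $\varepsilon^{-2}$ in front of $|\nabla_yU|^2$ in \eqref{eq:E} forces functions with bounded $\mathcal R_\varepsilon$ to become constant on cross-sections. This is all that the next lemma uses.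

\begin{lemma}\label{lem:eps}
Let $\mathcal K\ne\{0\}$ be a nonempty weakly closed cone, and assume either
\begin{itemize}
\item[(a)] $\mathcal K\subset X$ and $W_\varepsilon=V_\varepsilon$, or
\item[(b)] $\mathcal K\subset W^{1,p}(S)$ and $W_\varepsilon=W^{1,p}(\Omega_\varepsilon)$.
\end{itemize}
Call $u$ admissible if $u\in W_\varepsilon$, $\bar U\in\mathcal K$ and $B(u)>0$, and let $\Lambda_\varepsilon(\mathcal K)$ be the infimum of $\mathcal R_\varepsilon$ over admissible $u$. Then the infimum is attained, and $\Lambda_\varepsilon(\mathcal K)\to m_\delta(\mathcal K)$ as $\varepsilon\to0$.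
\end{lemma}

\begin{proof}
\emph{Upper bound.} Let $v$ minimize $R_\delta$ on $\mathcal K\setminus\{0\}$ and define $u$ by $U(s,y)=v(s)$. Then $\bar U=v$, and $B(u)>0$ by \eqref{eq:B}. In case (a), $U(s+\ell/2,y)=-U(s,y)$, so $u\in V_\varepsilon$. Thus $u$ is admissible. In \eqref{eq:E} we have $\Gamma U=v'$ and $\nabla_yU=0$. Since $a_\varepsilon,b_\varepsilon\to1$ uniformly and
\[
\frac{N-1}\varepsilon\cdot\frac{\varepsilon^{N-1}|\mathbb B|}{\varepsilon^{N-2}|\partial\mathbb B|}=1,
\]
we get $\mathcal R_\varepsilon(u)\to R_\delta(v)$, so $\limsup\Lambda_\varepsilon(\mathcal K)\le m_\delta(\mathcal K)$.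

\emph{Attainment.} Fix $\varepsilon$. The set $\{u\in W_\varepsilon:\bar U\in\mathcal K\}$ is a weakly closed cone. Take a minimizing sequence with $B=1$. Then $E$ is bounded, so a subsequence converges weakly in $W^{1,p}(\Omega_\varepsilon)$ to some $u$ in the cone. The trace is compact, so $B(u)=1$, and $E$ is weakly lower semicontinuous by (A3). Hence $u$ is a minimizer.

\emph{Lower bound.} It suffices to show that every sequence $\varepsilon\to0$ has a subsequence along which $\liminf\Lambda_\varepsilon(\mathcal K)\ge m_\delta(\mathcal K)$. Let $u_\varepsilon$ be minimizers normalized by $B(u_\varepsilon)=\varepsilon^{N-2}|\partial\mathbb B|$, that is,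
\begin{equation}\label{eq:norm}
\int_S\int_{\partial\mathbb B}h^{N-2}b_\varepsilon|U_\varepsilon|^p\,d\mathcal H\,ds=|\partial\mathbb B| .
\end{equation}
Then $\mathcal R_\varepsilon(u_\varepsilon)=|\mathbb B|^{-1}\varepsilon^{1-N}E(u_\varepsilon)$, and this is bounded by the first step. Since $h$ and $a_\varepsilon$ lie in $[\frac12,\frac32]$, formula \eqref{eq:E} gives, with integrals over $S\times\mathbb B$ and $C$ independent of $\varepsilon$,
\[
\iint|U_\varepsilon|^p\le C,\qquad\iint|\Gamma U_\varepsilon|^p\le C,\qquad\iint|\nabla_yU_\varepsilon|^p\le C\varepsilon^p .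
\]
As $h'/h$ is bounded, $\partial_sU_\varepsilon=\Gamma U_\varepsilon+\frac{h'}hy\cdot\nabla_yU_\varepsilon$ is bounded in $L^p$ too. Along a subsequence $U_\varepsilon\rightharpoonup U$ in $W^{1,p}(S\times\mathbb B)$, and $\nabla_yU=0$. So $U(s,y)=v(s)$ with $v=\bar U\in W^{1,p}(S)$. The averages satisfy $\bar U_\varepsilon\rightharpoonup v$ in $W^{1,p}(S)$, so $v\in\mathcal K$. The traces converge strongly in $L^p(S\times\partial\mathbb B)$ and $b_\varepsilon\to1$ uniformly, so \eqref{eq:norm} passes to the limit and gives $\int_Sh^{N-2}|v|^p=1$; in particular $v\ne0$.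

Finally $U_\varepsilon\to v$ in $L^p(S\times\mathbb B)$, and $\Gamma U_\varepsilon\rightharpoonup v'$ in $L^p(S\times\mathbb B)$ because $\partial_sU_\varepsilon\rightharpoonup v'$ and $\nabla_yU_\varepsilon\to0$. Dropping the $\nabla_y$ term in \eqref{eq:E},
\[
\mathcal R_\varepsilon(u_\varepsilon)\ge\frac1{|\mathbb B|}\iint h^{N-1}\big(a_\varepsilon^{1-p}|\Gamma U_\varepsilon|^p+a_\varepsilon|U_\varepsilon|^p\big).
\]
The factors $a_\varepsilon^{1-p}$ and $a_\varepsilon$ tend to $1$ uniformly and multiply functions bounded in $L^1$, so they can be omitted in the limit. By (A3) applied to $\xi\mapsto\iint h^{N-1}|\xi|^p$ on $L^p$,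
\[
\liminf\mathcal R_\varepsilon(u_\varepsilon)\ge\int_Sh^{N-1}(|v'|^p+|v|^p)=R_\delta(v)\ge m_\delta(\mathcal K).\qedhere
\]
\end{proof}

We apply Lemma~\ref{lem:eps} in case (a) to the cones $\mathcal K_r$ and $\mathcal K_r^\partial$, and in case (b) to $\mathcal J$. The finitely many strict inequalities \eqref{eq:ineq1d} persist for small $\varepsilon$, so \emph{we fix $\varepsilon>0$ such that}
\begin{equation}\label{eq:ineqN}
\Lambda_\varepsilon(\mathcal K_r)<\Lambda_\varepsilon(\mathcal K_r^\partial)\quad(1\le r\le q),\qquad\Lambda_\varepsilon(\mathcal K_q)<\dots<\Lambda_\varepsilon(\mathcal K_1)<\Lambda_\varepsilon(\mathcal J).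
\end{equation}

\section{The non-variational eigenvalues}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $\Omega=\Omega_\varepsilon$ with $\varepsilon$ as in \eqref{eq:ineqN}, and put $\mu_r=\frac\varepsilon{N-1}\Lambda_\varepsilon(\mathcal K_r)$ for $r=1,\dots,q$. By \eqref{eq:ineqN}, $\mu_1>\dots>\mu_q$.

\emph{Each $\mu_r$ is an eigenvalue.} Let $u\in V_\varepsilon$ be a minimizer for $\Lambda_\varepsilon(\mathcal K_r)$, so that $E(u)/B(u)=\mu_r$. Two constraints have to be removed: the sector and the symmetry.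

If $P(\bar U)$ were in $\partial K_r$, then $u$ would be admissible for $\mathcal K_r^\partial$, and $\Lambda_\varepsilon(\mathcal K_r^\partial)\le\mathcal R_\varepsilon(u)=\Lambda_\varepsilon(\mathcal K_r)$, against \eqref{eq:ineqN}. So $P(\bar U)$ is an interior point of $K_r$. Let $v\in V_\varepsilon$. The map $u\mapsto P(\bar U)$ is linear and $B$ is continuous, so $u+tv$ is admissible for $\mathcal K_r$ when $|t|$ is small. The function $t\mapsto E(u+tv)/B(u+tv)$ thus has a local minimum at $t=0$, and it is differentiable there by (A5). Setting the derivative equal to zero gives $L(v)=0$ for all $v\in V_\varepsilon$, where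
\[
L(v)=\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla v+|u|^{p-2}uv-\mu_r\int_{\partial\Omega}|u|^{p-2}uv\qquad(v\in W^{1,p}(\Omega)).
\]

The remaining test functions are handled by symmetry. The map $T$ is a linear isometry that preserves $\Omega$, $\partial\Omega$ and their measures. From $u(x)=-u(Tx)$ we get $\nabla u(x)=-T^\top(\nabla u)(Tx)$, and $\nabla(v\circ T)(x)=T^\top(\nabla v)(Tx)$. Hence
\[
\big(|\nabla u|^{p-2}\nabla u\cdot\nabla(v\circ T)\big)(x)=-\big(|\nabla u|^{p-2}\nabla u\cdot\nabla v\big)(Tx),
\]
and $\big(|u|^{p-2}u\,(v\circ T)\big)(x)=-\big(|u|^{p-2}uv\big)(Tx)$ in $\Omega$ and on $\partial\Omega$. Changing variables, $L(v\circ T)=-L(v)$ for all $v\in W^{1,p}(\Omega)$, so $L(v)=0$ whenever $v\circ T=v$. Since $T^2=\mathrm{id}$, every $v$ is the sum of $\frac12(v-v\circ T)\in V_\varepsilon$ and the $T$-invariant function $\frac12(v+v\circ T)$. So $L\equiv0$, and $\mu_r$ is an eigenvalue with eigenfunction $u\in V_\varepsilon\setminus\{0\}$.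

\emph{$\mu_r\ge\lambda_2$.} By (K2), $\mu_r=E(u)/B(u)\ge\lambda_1$, and every eigenfunction for $\lambda_1$ is a nonzero multiple of a positive function. Such a function has one sign and cannot satisfy $u\circ T=-u$. So $\mu_r>\lambda_1$, and (K3) gives $\mu_r\ge\lambda_2$.

\emph{$\mu_r<\lambda_4$.} Let $C\in\mathcal C_4$. The map $u\mapsto\big(\int_{J_i}\bar U\,ds\big)_{i=1,2,3}\in\mathbb R^3$ is linear and continuous, so by (G1) it vanishes at some $u\in C$. This $u$ has $\bar U\in\mathcal J$ and $B(u)=1$, so it is admissible for $\mathcal J$; no symmetry is required of it, which is why case (b) of Lemma~\ref{lem:eps} was needed. Hence $\sup_CE\ge E(u)\ge\frac\varepsilon{N-1}\Lambda_\varepsilon(\mathcal J)$. Taking the infimum over $C$ and using \eqref{eq:ineqN},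
\[
\lambda_4\ge\frac\varepsilon{N-1}\Lambda_\varepsilon(\mathcal J)>\mu_1>\dots>\mu_q .
\]

\emph{Counting.} The numbers $\mu_1,\dots,\mu_q$ are $q\ge n+2$ distinct eigenvalues in $[\lambda_2,\lambda_4)$. By (K1), $\lambda_1<\lambda_2$ and $\lambda_k\ge\lambda_4$ for $k\ge4$, so the only variational values that can lie in this interval are $\lambda_2$ and $\lambda_3$. Discarding at most two of the $\mu_r$ leaves at least $q-2\ge n$ distinct eigenvalues in $(\lambda_2,\lambda_4)$ that differ from every $\lambda_k$.
\end{proof}

The last sentence of Theorem~\ref{thm:main} follows from (ii) and from (i) with any $n\ge1$.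

\begin{remark}
The facts (K2) and (K3) serve only to place the $\mu_r$ above $\lambda_2$. The existence of non-variational eigenvalues does not depend on them: the $q$ distinct eigenvalues $\mu_r$ lie below $\lambda_4$, the sequence $(\lambda_k)$ is nondecreasing because $\mathcal C_{k+1}\subset\mathcal C_k$, and so at most three of the $\mu_r$ are variational.
\end{remark}

\begin{thebibliography}{1}

\bibitem{steklov}
\emph{Asymptotic Behavior of the Steklov Eigenvalues For the $p$-Laplace Operator},\\
\texttt{https://typeset.io/pdf/asymptotic-behavior-of-the-steklov-}\\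
\texttt{eigenvalues-for-the-p-1umjsoju76.pdf}

\end{thebibliography}
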